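# Well-founded trees with the quantifier "uncountably many": a decision procedure

## Trees with stubs, and the theory they decide

Draw a rooted well-founded tree, but stop drawing at some of its maximal points. Call these points *stubs*, and call all other points *internal nodes*. At each stub $z$ write a label $\lambda(z)$ from a fixed finite set $\Theta$. The label says what an observer of limited power should find at $z$ once the drawing is continued. Labels are formal: nothing guarantees that a tree fitting the label exists.

Two operations on such *stubbed trees* carry the proof. One can *evaluate* a stubbed tree: taking all labels at face value, one computes the element of $\Theta$ that describes the whole drawing. And one can *substitute*: replace each stub $z$ by another stubbed tree whose value is $\lambda(z)$. Lemma 1 will say that substitution does not change the value of the whole. So a finite stock of drawings whose labels refer to one another is a set of blueprints, and one can try to build an actual tree by substituting forever.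

Here is what this is for. Let $Q_1$ be the quantifier "there exist uncountably many": $Q_1x\,\varphi(x)$ holds in a structure iff at least $\aleph_1$ elements $x$ satisfy $\varphi$. The logic $L(Q_1)$ is first-order logic extended by $Q_1$. A *tree* is a partially ordered set $(T,<)$ in which $\mathrm{pred}(t)=\{s\in T:s<t\}$ is linearly ordered for every $t$. It is *well-founded* if there is no infinite chain $t_0>t_1>t_2>\cdots$. The theory of well-founded trees in the logic with $Q_1$ is the set of all $L(Q_1)$-sentences in the language $\{<\}$ that are true in every well-founded tree. The question, whose given source is https://projecteuclid.org/ebook/download?isFullBook=false&urlId=pl%2F1235417272, is whether this theory is decidable. The answer is yes, and we prove slightly more, in ZFC.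

**Theorem.** Let $\ell\ge0$. There is an algorithm which decides, for every $L(Q_1)$-sentence $\varphi$ in the language $\{<,U_1,\dots,U_\ell\}$ ($U_i$ unary), whether $\varphi$ holds in all well-founded trees expanded by arbitrary $U_1,\dots,U_\ell$. In particular ($\ell=0$), the theory of well-founded trees in the logic with $Q_1$ is decidable.

To get a feeling for such sentences, consider "if there are uncountably many points, then some point has uncountably many predecessors or uncountably many immediate successors". It is not in the theory: in the chain $\omega_1$ every point has countably many predecessors and one immediate successor. Another counterexample, important later, is the full binary tree $2^{<\omega}$ with a new point put on top of each of $\aleph_1$ of its branches. All its points have countably many predecessors and at most two immediate successors.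

The plan is as follows. For quantifier rank $n$ there are finitely many possible descriptions ("types") of a tree, and they form the finite set $\Theta$. A type determines the truth of all sentences of rank $\le n$. So everything reduces to computing the set $S_{real}\subseteq\Theta$ of types that really occur. We define when a set $S\subseteq\Theta$ is *good*: every promise made by a member of $S$ can be kept by a drawing of one of two simple shapes with labels in $S$. Goodness will be decidable, and $S_{real}$ will be the largest good set.

## Three weights, and the reduction to rooted trees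

Structures are nonempty, except that the "segments" introduced later may be empty. A partial order is a well-founded tree iff every $\mathrm{pred}(x)$ is a well-ordered chain: a chain without infinite descending sequences is well-ordered, and an infinite descending sequence $t_0>t_1>\cdots$ would lie, after its first term, in $\mathrm{pred}(t_0)$. Write $T_{\ge x}=\{u:u\ge x\}$. *Rooted* means having a least element.

**Definition (weights).** For a family of weights $w_i\in\{0,1,\infty\}$, let $\sum_iw_i=\infty$ if some $w_i=\infty$ or uncountably many $w_i$ are nonzero. Let $\sum_iw_i=0$ if all $w_i=0$, and $\sum_iw_i=1$ otherwise. For a set $X$ put $\|X\|=\sum_{x\in X}1$. Order the weights by $0<1<\infty$. Let $w\cdot w'=0$ if a factor is $0$, and $w\cdot w'=\max(w,w')$ otherwise.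

So $\|X\|$ is $0$, $1$ or $\infty$ according as $X$ is empty, nonempty and countable, or uncountable; for instance $1+1=1$. The sum of a constant weight $w'$ over a set $X$ is $\|X\|\cdot w'$.

The sum is associative: if the index set is partitioned into blocks with block sums $s_j$, then $\sum_iw_i=\sum_js_j$. The value $0$ is clear. If some $w_i=\infty$, its block sum is $\infty$. If uncountably many $w_i$ are nonzero, then one block contains uncountably many of them, or uncountably many blocks contain one, since a countable union of countable sets is countable; either way $\sum_js_j=\infty$. Conversely, $s_j=\infty$ or uncountably many nonzero $s_j$ clearly force $\sum_iw_i=\infty$.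

**Reduction to rooted trees.** Let $\varphi^\dagger$ be the relativization of $\varphi$ to $\{x:\exists y\,(y<x)\}$ (so $Q_1x\,\psi$ becomes $Q_1x(\exists y\,(y<x)\wedge\psi^\dagger)$). Then $\varphi$ holds in all well-founded trees iff $(\exists x\exists y\;y<x)\to\varphi^\dagger$ holds in all rooted ones. Indeed, in a rooted tree the relativizing set consists of the non-root elements. Deleting the root of a rooted tree with at least two elements gives a well-founded tree, and every well-founded tree arises this way by adding a root. From now on we only need rooted trees.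

## Types of finite rank

The purpose of this section is to replace sentences of bounded rank by finitely many "types". Fix $n\ge1$ and variables $v_1,\dots,v_n$, and let $L$ be a finite language consisting of $<$ and unary predicates.

**Definition (formal types).** For $k\le n$ and $D\subseteq\{v_1,\dots,v_{n-k}\}$ define finite sets $\Theta_k^D=\Theta_k^D(L)$. $\Theta_0^D$ is the set of all tables giving truth values to $u=w$, $u<w$, $U(u)$ for $u,w\in D$ and $U\in L$ unary. Further,
$$\Theta^D_{k+1}=\Theta^D_k\times\{0,1,\infty\}^{\Theta_k^{D\cup\{v\}}},\qquad v=v_{n-k}.$$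
Write $\theta=(\theta^-,\theta^*)$ for $\theta\in\Theta_{k+1}^D$. For $\theta\in\Theta_k^D$ and $j\le k$ let $\theta|j\in\Theta_j^D$ be the iterated first component ($\theta|k=\theta$).

**Definition (types of structures).** For an $L$-structure $M$ and $a:D\to M$, $\mathrm{tp}_0(M,a)$ is the actual table, and
$$\mathrm{tp}_{k+1}(M,a)=\bigl(\mathrm{tp}_k(M,a),\ \tau\mapsto\|\{x\in M:\mathrm{tp}_k(M,a\cup\{(v,x)\})=\tau\}\|\bigr).$$
If $D=\{v_{n-k}\}$ and $a(v_{n-k})=x$, write $\mathrm{tp}_k(M,x)$; if $D=\emptyset$, write $\mathrm{tp}_k(M)$.

Thus a type of level $k+1$ says which types of level $k$ arise by adding one more point, and whether each arises for countably or uncountably many points. The tables are formal: there is a table saying $v<v$, although no structure we consider realizes it. Note that $\Theta_0^\emptyset$ has one element, the empty table.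

For example, take $n=2$, $L=\{<\}$, and the chain $C=\omega_1$. For $x\in C$, $\mathrm{tp}_1(C,x)$ records the weights of $\{y:y<x\}$, $\{x\}$ and $\{y:y>x\}$. These are $0,1,\infty$ if $x$ is the least element, and $1,1,\infty$ otherwise. So in $\mathrm{tp}_2(C)$ one type of level $1$ has weight $1$, another has weight $\infty$, and all others have weight $0$.

**Fact 1.** For an $L(Q_1)$-sentence $\varphi$ of quantifier rank $\le n$, whether $M\models\varphi$ is computable from $\varphi$ and $\mathrm{tp}_n(M)$.

*Proof.* Rename bound variables so that a quantifier lying under exactly $i$ other quantifiers binds $v_{i+1}$. By induction on subformulas $\psi$ lying under exactly $i$ quantifiers, we show that the truth of $\psi$ at $a:\{v_1,\dots,v_i\}\to M$ is computable from $\theta=\mathrm{tp}_{n-i}(M,a)$. Atomic formulas are read off $\theta|0$, and Boolean combinations are clear. If $\psi$ is $\exists v_{i+1}\psi'$ or $Q_1v_{i+1}\psi'$, then $n-i\ge1$ and $\theta^*$ lists the weights of the types $\tau=\mathrm{tp}_{n-i-1}(M,a\cup\{(v_{i+1},x)\})$. By induction each $\tau$ that occurs decides $\psi'$. So $\exists v_{i+1}\psi'$ holds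 iff some $\tau$ with $\theta^*(\tau)\ge1$ makes $\psi'$ true, and $Q_1v_{i+1}\psi'$ holds iff some $\tau$ with $\theta^*(\tau)=\infty$ does. The latter holds because there are finitely many $\tau$ and a finite union of countable sets is countable. ∎

We shall use elementary submodels. For a regular cardinal $\chi$, $H(\chi)$ is the set of all sets whose transitive closure has size $<\chi$. By the Löwenheim–Skolem theorem every $B\subseteq H(\chi)$ is contained in some $M\prec H(\chi)$ of size $\max(|B|,\aleph_0)$. Anything definable in $H(\chi)$ from parameters in $M$ belongs to $M$; in particular hereditarily finite sets, such as formal types, belong to $M$, and $\omega\subseteq M$. A countable $c\in M$ is a subset of $M$: if $c\ne\emptyset$, some surjection $\omega\to c$ lies in $M$, and so do its values. "Large" $\chi$ means large enough that $H(\chi)$ contains the structures at hand and computes their types correctly.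

**Fact 2.** Let $T$ be an $L$-structure and $\omega_1\cup\{T\}\subseteq M\prec H(\chi)$ with $\chi$ large regular. Then $\mathrm{tp}_k(T\cap M,a)=\mathrm{tp}_k(T,a)$ for all $a:D\to T\cap M$.

*Proof.* Induction on $k$; $k=0$ is clear as $T\cap M$ is a substructure. In the step let $X=\{x\in T:\mathrm{tp}_k(T,a\cup\{(v,x)\})=\tau\}$. Then $X\in M$, because $a$ is finite and $\tau$ is hereditarily finite. By the induction hypothesis $X\cap M$ is the corresponding set for $T\cap M$. If $X\ne\emptyset$, then $X\cap M\ne\emptyset$ by elementarity. If $X$ is uncountable, some injection $\omega_1\to X$ lies in $M$; since $\omega_1\subseteq M$, all its values lie in $M$, so $X\cap M$ is uncountable. If $X$ is countable, so is $X\cap M$. Hence $\|X\cap M\|=\|X\|$. ∎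

**Notation.** Let $L_0=\{<,U_1,\dots,U_\ell\}$, $\Theta=\Theta_n^\emptyset(L_0)$, and for $k<n$ let $\Theta_k^\bullet=\Theta_k^{\{v_{n-k}\}}(L_0)$. For $\sigma\in\Theta$ and $\eta\in\Theta_k^\bullet$ put $\sigma(\eta)=(\sigma|(k+1))^*(\eta)$. Thus $\mathrm{tp}_n(T)(\eta)=\|\{x\in T:\mathrm{tp}_k(T,x)=\eta\}\|$.

**Definition (realized types).** $S_{real}=\{\mathrm{tp}_n(T):T\text{ a rooted well-founded }L_0\text{-tree}\}$.

By Fact 2 with $|M|=\aleph_1$, the same set arises if we require $|T|\le\aleph_1$: the root of $T$ lies in $M$, and $T\cap M$ is again a rooted well-founded tree. By Fact 1 and the reduction to rooted trees, *it suffices to compute $S_{real}$ from $n$ and $\ell$*.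

## Rank one by hand

For $n=1$ an element of $\Theta$ is a function $\sigma$ from the tables in one variable $v$ to $\{0,1,\infty\}$. Call a table genuine if it says $v=v$ and $v\not<v$; there are $2^\ell$ genuine tables, one for each "color" (pattern of $U_1,\dots,U_\ell$). Then $S_{real}$ consists exactly of the functions $\sigma\ne0$ that vanish on all non-genuine tables. These conditions are clearly necessary. Conversely, given such a $\sigma$, take a well-ordered chain with one point of each color of weight $1$ and $\omega_1$ points of each color of weight $\infty$. In particular, for $\ell=0$ there are two realized types: $\sigma_1$ (countable) and $\sigma_\infty$ (uncountable).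

At higher rank a type contains types of points, which contain types of pairs of points, and one can no longer write down a tree from the list. This is where stubbed trees come in.

## Evaluating a stubbed tree

**Definition (stubbed tree).** A stubbed tree is a rooted well-founded tree $P=I\sqcup Z$ in which all elements of $Z$ (stubs) are maximal, with a function $\lambda:Z\to\Theta$ and with the $U_i$ interpreted on the set $I$ of internal nodes.

Ordinary trees are the case $Z=\emptyset$. The smallest stubbed tree with a stub is $\{z\}$.

The evaluation imitates the definition of $\mathrm{tp}_k$. A variable may be placed at an internal node, or "somewhere inside the tree that stub $z$ stands for". In the second case we must remember the formal type, inside that imaginary tree, of all variables placed there.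

**Definition (configurations and moves).** A configuration of level $k$ on $P$ is $c=(D,a,\xi)$ with $D\subseteq\{v_1,\dots,v_{n-k}\}$, $a:D\to P$, and, putting $D_z=a^{-1}(z)$, elements $\xi_z\in\Theta_k^{D_z}(L_0)$ for $z\in Z$, where $\xi_z=\lambda(z)|k$ if $D_z=\emptyset$. For $c$ of level $k+1$, $c^-$ (of level $k$) replaces each $\xi_z$ by $\xi_z^-$. The moves from $c$ of level $k+1$, with $v=v_{n-k}$, are:

* each $y\in I$, of weight $1$; $c\cdot y$ is $c^-$ with, in addition, $a(v)=y$;
* each $(z,\eta)$ with $z\in Z$, $\eta\in\Theta_k^{D_z\cup\{v\}}$, of weight $\xi_z^*(\eta)$; $c\cdot(z,\eta)$ is $c^-$ with $a(v)=z$ and the component at $z$ replaced by $\eta$.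

**Definition (evaluation).** $E_0(P,c)\in\Theta_0^D(L_0)$ is the following table. It says $v<w$ iff $a(v)<a(w)$, or $a(v)=a(w)=z\in Z$ and $\xi_z$ says $v<w$. It says $v=w$ iff $a(v)=a(w)\in I$, or $a(v)=a(w)=z\in Z$ and $\xi_z$ says $v=w$. $U_i(v)$ is read in $P$ if $a(v)\in I$, and in $\xi_{a(v)}$ otherwise. Further,
$$E_{k+1}(P,c)=\Bigl(E_k(P,c^-),\ \tau\mapsto\sum\{\mathrm{weight}(\mu):\mu\text{ a move from }c,\ E_k(P,c\cdot\mu)=\tau\}\Bigr).$$

If $Z=\emptyset$, then $E_k=\mathrm{tp}_k$. Let $E_k(P)$ be the value at the empty configuration ($D=\emptyset$) of level $k$; then $E_k(P)=E_n(P)|k$. For $k<n$ a move from the empty configuration of level $k+1$ is either $y\in I$ with weight $1$, or $(z,\eta)$ with $\eta\in\Theta_k^\bullet$, of weight $\lambda(z)(\eta)$. Write $E_k(P;y)$ and $E_k(P;z,\eta)$, or $E_k(P;\mu)$ for either, for the resulting value. By definition, for $\tau\in\Theta_k^\bullet$,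
$$E_n(P)(\tau)=\sum_{y\in I,\;E_k(P;y)=\tau}1\;+\;\sum_{(z,\eta):\;E_k(P;z,\eta)=\tau}\lambda(z)(\eta).\tag{1}$$

*The one-stub tree.* For $P=\{z\}$ we have $E_k(\{z\},c)=\xi_z$. For $k=0$ every entry of the table is read from $\xi_z$. In the step the first component is $\xi_z^-$ by induction. The move $(z,\eta)$ has weight $\xi_z^*(\eta)$ and result $\eta$, so the second component is $\xi_z^*$. In particular $E_n(\{z\})=\lambda(z)$ and $E_k(\{z\};z,\eta)=\eta$.

*An example.* Let $n=1$, $\ell=0$, and let $P$ be a root $y$ with one stub $z$ above it, labelled $\sigma$. Let $\tau_0$ be the genuine table. Then $E_0(P;y)=\tau_0$ and $E_0(P;z,\eta)=\eta$. So by (1), $E_1(P)(\tau_0)=1+\sigma(\tau_0)$, and $E_1(P)(\tau)=\sigma(\tau)$ for $\tau\ne\tau_0$.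

**Definition (substitution).** For stubbed trees $Q_z$ ($z\in Z$), $P[Q]$ results from replacing each stub $z$ by $Q_z$. Its domain is $I\sqcup\bigsqcup_zQ_z$, with the given orders inside $I$ and inside each $Q_z$. For $y\in I$ and $x\in Q_z$: $y<x$ iff $y<z$ in $P$, and never $x<y$. Elements of different $Q_z$ are incomparable. Stubs not mentioned are replaced by themselves, that is, by one-stub trees.

This is a stubbed tree. For $x\in Q_z$ the set of predecessors is $\mathrm{pred}_P(z)$ followed by $\mathrm{pred}_{Q_z}(x)$, a well-order; stubs of $Q_z$ stay maximal; the root is the root of $P$, or, if $P=\{z\}$, that of $Q_z$.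

**Lemma 1 (Substitution).** Let $m\le n$ and $E_m(Q_z)=\lambda(z)|m$ for all $z\in Z$. Let $k\le m$, let $c$ be a configuration of level $k$ on $P[Q]$, and let $c_z$ be its restriction to $Q_z$. Let $\bar c$ be the configuration on $P$ with $\bar a(v)=a(v)$ if $a(v)\in I$, $\bar a(v)=z$ if $a(v)\in Q_z$, and $\bar\xi_z=E_k(Q_z,c_z)$. Then $E_k(P[Q],c)=E_k(P,\bar c)$.

*Proof.* First, $\bar c$ is a configuration: if no variable lies in $Q_z$, then $\bar\xi_z=E_k(Q_z)=\lambda(z)|k$, because $k\le m$. We use induction on $k$.

For $k=0$ we compare tables. Two variables placed in $I$ are treated equally on both sides. A variable in $I$ and one in $Q_z$ are unequal, and are ordered in $P[Q]$ as their images are in $P$. Variables in different $Q_z$'s are incomparable and unequal on both sides, since stubs are maximal and so distinct stubs are incomparable. For variables in one $Q_z$, the table of $P[Q]$ is that of $E_0(Q_z,c_z)=\bar\xi_z$, which is exactly what $E_0(P,\bar c)$ reads; the same holds for the $U_i$.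

Let $k+1\le m$ and let $c$ have level $k+1$. Since $E_{k+1}(Q_z,c_z)^-=E_k(Q_z,c_z^-)$, we have $\overline{c^-}=(\bar c)^-$, so the first components agree by induction. The moves on $P[Q]$ from $c$ are of two kinds. There are the $y\in I(P)$, with $\overline{c\cdot y}=\bar c\cdot y$ and weight $1$ on both sides. And there are the moves $\mu$ of some $Q_z$ from $c_z$, with the same weight, and $\overline{c\cdot\mu}=\bar c\cdot(z,\eta)$ for $\eta=E_k(Q_z,c_z\cdot\mu)$. For fixed $z,\eta$ the weights of the moves $\mu$ with this result sum to $E_{k+1}(Q_z,c_z)^*(\eta)=\bar\xi_z^*(\eta)$, which is the weight of the move $(z,\eta)$ from $\bar c$. By the induction hypothesis, $E_k(P[Q],c\cdot\mu)=E_k(P,\overline{c\cdot\mu})$ for all moves. Grouping the moves by $(z,\eta)$ and using associativity of $\sum$, we see that the second components agree. ∎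

We shall use the lemma in three forms, valid when $E_m(Q_z)=\lambda(z)|m$ for all $z$ and $k\le m$, with $k<n$ in the last two:

* (S1) $E_m(P[Q])=E_m(P)$.
* (S2) $E_k(P[Q];y)=E_k(P;y)$ for $y\in I(P)$. Likewise $E_k(P[Q];z,\eta)=E_k(P;z,\eta)$ for a stub $z$ replaced by itself.
* (S3) If $\mu$ is a move of $Q_z$ with $E_k(Q_z;\mu)=\eta$, then $E_k(P[Q];\mu)=E_k(P;z,\eta)$.

## Claims, and assembling a tree from blueprints

Suppose $S\subseteq\Theta$, and each $\sigma\in S$ is the value of a stubbed tree with internal root and labels in $S$. A natural hope is that $S\subseteq S_{real}$: start with a blueprint for $\sigma$, replace every stub by a blueprint for its label, and repeat $\omega$ times. This fails. Take $n=1$, $\ell=0$, let $\tau_*$ be the table saying $v=v$ and $v<v$, and let $\sigma(\tau_0)=\sigma(\tau_*)=1$, with all other values $0$. By the example above, the root with one stub labelled $\sigma$ has value $\sigma$. But $\sigma$ promises a point with $x<x$, so it is not realized. The iteration produces the chain $\omega$, in which the promise has been handed from stub to stub and never kept.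

One might then require that each promise can be kept by *some* blueprint. This is still not enough if the blueprints are used carelessly. The realized type $\sigma_\infty$ ($n=1$, $\ell=0$) has the blueprint "root with one stub labelled $\sigma_\infty$", by $1+\infty=\infty$, and also the blueprint "chain $\omega_1$, no stubs". Always using the first yields the countable chain $\omega$. So promises must be queued, and each must come to the head of its queue after finitely many steps. The next definitions make this precise.

**Definition (claims).** A claim of $\sigma\in\Theta$ is a triple $(k,\tau,m)$ with $k<n$, $\tau\in\Theta_k^\bullet$, $m\in\{1,\infty\}$ and $\sigma(\tau)\ge m$. $Cl(\sigma)$ is the finite set of claims of $\sigma$.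

**Definition (fulfilling).** A stubbed tree $P$ fulfils $(k,\tau,1)$ if $E_k(P;y)=\tau$ for some $y\in I$. It fulfils $(k,\tau,\infty)$ if $E_k(P;y)=\tau$ for uncountably many $y\in I$, or there are uncountably many stubs $z$ for which some $\eta$ has $\lambda(z)(\eta)\ge1$ and $E_k(P;z,\eta)=\tau$.

In the examples above, no stubbed tree fulfils $(0,\tau_*,1)$, since an internal node is never below itself; the chain $\omega_1$ fulfils $(0,\tau_0,\infty)$.

A claim that is not fulfilled can be handed to one stub:
$$\begin{aligned}&\text{If }E_n(P)=\sigma\text{ and }(k,\tau,m)\in Cl(\sigma)\text{ is not fulfilled by }P,\text{ there are a stub }z\\&\text{and }\eta\text{ with }(k,\eta,m)\in Cl(\lambda(z))\text{ and }E_k(P;z,\eta)=\tau.\end{aligned}\tag{2}$$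
Indeed, for $m=1$ the first sum in (1) is $0$, so some term $\lambda(z)(\eta)$ of the second is $\ge1$. For $m=\infty$, only countably many $y$ contribute to (1). Only countably many stubs contribute a nonzero term, with finitely many $\eta$ each. Since the total is $\infty$ with only countably many nonzero terms, some term $\lambda(z)(\eta)$ is $\infty$.

**Lemma 2 (Assembly).** Let $S\subseteq\Theta$ be such that for every $\sigma\in S$: $Cl(\sigma)\ne\emptyset$, and for each $\kappa\in Cl(\sigma)$ there is a stubbed tree $P_{\sigma,\kappa}$ with internal root, labels in $S$ and $E_n(P_{\sigma,\kappa})=\sigma$, fulfilling $\kappa$. Then $S\subseteq S_{real}$.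

*Proof.* Let $\hat\sigma\in S$.

**Step 1: the construction.** We build a tree $T$ in $\omega$ steps so that every claim is fulfilled after finitely many steps. *Roots* $r$ will carry a label $\lambda(r)\in S$ and a list $q(r)$ enumerating $Cl(\lambda(r))$ without repetition, with positions $0,1,2,\dots$. The root of depth $0$ has label $\hat\sigma$ and any such list. To a root $r$ attach a copy $P_r$ of $P_{\lambda(r),\kappa}$ with root $r$, where $\kappa$ is the entry of $q(r)$ at position $0$. The stubs of $P_r$ are roots of the next depth, with their labels. For each claim of $\lambda(r)$ not fulfilled by $P_r$ choose a stub $z$ and a claim of $\lambda(z)$ as in (2); we say the claim *passes* to it. The list $q(z)$ starts with the claims to which claims at $r$ pass, in the order of $q(r)$ and without repetition, followed by the other claims of $\lambda(z)$.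

Entry $0$ of $q(r)$ is fulfilled by $P_r$. So an unfulfilled claim at position $i$ has $i\ge1$, and only the claims at positions $1,\dots,i$ can put entries in front of or at its target. Hence it passes to a claim at position $\le i-1$.

Let $T$ be the union of all $I(P_r)$ with the obvious order. If $x\in I(P_{r'})$, its predecessors form a finite concatenation of well-ordered chains, one for each of the finitely many roots $\le x$. So $T$ is a rooted well-founded tree, and $T_{\ge r}=P_r[T_{\ge z}:z\in Z(P_r)]$ for every root $r$.

**Step 2: the statement to be proved.** We claim that $\mathrm{tp}_j(T_{\ge r})=\lambda(r)|j$ for all roots $r$ and all $j\le n$. For $j=n$ and $r$ the root of $T$ this gives $\mathrm{tp}_n(T)=\hat\sigma$, as desired. We use induction on $j$; for $j=0$ both sides are the empty table. Suppose the claim holds for $j=k<n$ and all roots. Then the hypothesis of Lemma 1 holds with $m=k$ for $T_{\ge r}=P_r[T_{\ge z}]$, and (S2), (S3) give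
$$\mathrm{tp}_k(T_{\ge r},y)=E_k(P_r;y),\qquad\mathrm{tp}_k(T_{\ge r},x)=E_k(P_r;z,\mathrm{tp}_k(T_{\ge z},x))\tag{3}$$
for $y\in I(P_r)$ and $x\ge z\in Z(P_r)$. The first component of $\mathrm{tp}_{k+1}(T_{\ge r})$ is $\lambda(r)|k$ by hypothesis. So we must show
$$\|\{x\ge r:\mathrm{tp}_k(T_{\ge r},x)=\tau\}\|=\lambda(r)(\tau)\quad\text{for all }\tau\in\Theta_k^\bullet.$$
Below, "$x$ has type $\tau$ over $r$" means $\mathrm{tp}_k(T_{\ge r},x)=\tau$. The depth of $x$ over $r$ is $d$ if $x\in I(P_{r'})$ with $r'$ being $d$ steps above $r$.

**Step 3: the tree realizes no more than the label says.** First, if some $x\ge r$ has type $\tau$ over $r$, then $\lambda(r)(\tau)\ge1$. We induct on the depth of $x$, for all $r$ at once. If $x\in I(P_r)$, then $E_k(P_r;x)=\tau$ by (3), and (1) for $P_r$ (whose value is $\lambda(r)$) gives the claim. If $x\ge z\in Z(P_r)$, let $\eta=\mathrm{tp}_k(T_{\ge z},x)$. By induction $\lambda(z)(\eta)\ge1$, by (3) $E_k(P_r;z,\eta)=\tau$, and (1) gives $\lambda(r)(\tau)\ge1$.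

Secondly, suppose uncountably many $x\ge r$ have type $\tau$ over $r$. Then for some $d$ uncountably many of depth $d$ do, and we show $\lambda(r)(\tau)=\infty$ by induction on $d$. If $d=0$, these $x$ are internal nodes of $P_r$ and (1) gives $\infty$. Let $d>0$. If these $x$ lie over uncountably many stubs of $P_r$, then by the first statement each such stub $z$ contributes a nonzero term $\lambda(z)(\eta)$ to (1), and the sum is $\infty$. Otherwise uncountably many of them lie over one stub $z$, and, as there are finitely many types, uncountably many of these have the same $\eta=\mathrm{tp}_k(T_{\ge z},x)$. They have depth $d-1$ over $z$, so $\lambda(z)(\eta)=\infty$ by induction. By (3) $E_k(P_r;z,\eta)=\tau$, so (1) gives $\infty$.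

**Step 4: the tree realizes no less.** First, for every claim $(k,\tau,1)$ of $\lambda(r)$ some $x\ge r$ has type $\tau$ over $r$. We induct on the position of the claim in $q(r)$, for all $r$ at once. If $P_r$ fulfils it, use (3). Otherwise it passes to a claim $(k,\eta,1)$ of some $\lambda(z)$ at a smaller position, with $E_k(P_r;z,\eta)=\tau$. By induction some $x\ge z$ has type $\eta$ over $z$, and by (3) it has type $\tau$ over $r$.

Secondly, for every claim $(k,\tau,\infty)$ of $\lambda(r)$ uncountably many $x\ge r$ have type $\tau$ over $r$; again we induct on the position. If $P_r$ fulfils it by uncountably many internal nodes, use (3). If $P_r$ fulfils it by uncountably many stubs $z$ with some $\eta_z$ such that $\lambda(z)(\eta_z)\ge1$ and $E_k(P_r;z,\eta_z)=\tau$, then by the first part there is $x_z\ge z$ of type $\eta_z$ over $z$. By (3) all $x_z$ have type $\tau$ over $r$, and they are distinct. Otherwise the claim passes to a claim $(k,\eta,\infty)$ of some $\lambda(z)$ at a smaller position. By induction uncountably many $x\ge z$ have type $\eta$ over $z$, and by (3) they have type $\tau$ over $r$.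

Steps 3 and 4 together give the equality of weights, and the induction on $j$ is complete. ∎

## Cutting a tree along a path

Lemma 2 has a natural partner. Given an actual tree $T$, we want blueprints of its type with realized labels. The first thing to try is to cut $T$ along a path. We need the resulting shape anyway.

**Definition (caterpillar).** A caterpillar is a stubbed tree whose root is internal and whose internal nodes form a chain.

**Definition (path).** A path in a rooted well-founded tree $T$ is a nonempty downward closed chain $b\subseteq T$. Put $\lambda(x)=\mathrm{tp}_n(T_{\ge x})\in S_{real}$ for $x\in T$. Let $P(T,b)$ be the caterpillar with internal nodes $b$ and, as stubs, the minimal elements $z$ of $T\setminus b$, labelled $\lambda(z)$.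

For a stub $z$, $\mathrm{pred}(z)\subseteq b$ is an initial segment of $b$. A stub is not below an element of $b$, as $b$ is downward closed, and stubs are pairwise incomparable; so this is a caterpillar. Each $x\in T\setminus b$ lies above exactly one stub, namely $\min(\{u:u\le x\}\setminus b)$; two stubs $\le x$ would be comparable. So $T=P(T,b)[T_{\ge z}]$, where $E_n(T_{\ge z})=\lambda(z)$, and Lemma 1 with $m=n$ gives, for $k<n$, $y\in b$ and $x\ge z$ with $z$ a stub,
$$E_n(P(T,b))=\mathrm{tp}_n(T),\quad\mathrm{tp}_k(T,y)=E_k(P(T,b);y),\quad\mathrm{tp}_k(T,x)=E_k(P(T,b);z,\mathrm{tp}_k(T_{\ge z},x)).\tag{4}$$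
The same holds for the trees $T_{\ge s}$.

How far does this go? Let $\sigma=\mathrm{tp}_n(T)$, $(k,\tau,m)\in Cl(\sigma)$ and $X=\{x\in T:\mathrm{tp}_k(T,x)=\tau\}$. If $m=1$, pick $x\in X$ and $b=\{u:u\le x\}$; by (4) $P(T,b)$ fulfils the claim. If $m=\infty$, then $P(T,b)$ fulfils the claim as soon as $X\cap b$ is uncountable, or uncountably many stubs $z$ of $P(T,b)$ *meet* $X$, meaning $T_{\ge z}\cap X\ne\emptyset$. For then, with $x\in T_{\ge z}\cap X$ and $\eta=\mathrm{tp}_k(T_{\ge z},x)$, we have $\lambda(z)(\eta)\ge1$ and $E_k(P(T,b);z,\eta)=\tau$ by (4).

The approach stops exactly when no path has either property, and this can be unavoidable.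

**Example (no caterpillar suffices).** Let $\ell=1$, $U=U_1$, and let $\psi$ be the conjunction of the following sentences. (i) Elements of $U$ are maximal, are not the root, and have no immediate predecessor. (ii) Every element outside $U$ other than the root has an immediate predecessor. (iii) Every element outside $U$ has exactly two immediate successors. (iv) For any two different elements of $U$ some element is below one of them and not below the other. (v) $Q_1x\,U(x)$. The tree $2^{<\omega}$ with a $U$-point on top of each of $\aleph_1$ branches satisfies $\psi$. Let $n$ be at least the rank of $\psi$, let $\sigma$ be the $n$-type of this tree, and let $\kappa=(0,\tau_U,\infty)$, where $\tau_U$ is the genuine table saying $U(v)$.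

*No caterpillar $P$ with labels in $S_{real}$ and $E_n(P)=\sigma$ fulfils $\kappa$.* Substitute for each stub $z$ a tree of type $\lambda(z)$. By (S1) the result $T$ has type $\sigma$, so $T\models\psi$ by Fact 1; $b=I(P)$ is a path in $T$, and the stubs of $P$ correspond to the minimal elements of $T\setminus b$. We show that $b$ and the set of these minimal elements are countable.

Elements outside $U$ have finitely many predecessors. All their predecessors are outside $U$ by (i). If there were infinitely many, then the element with exactly $\omega$ predecessors, which is such a predecessor or the element itself, would be outside $U$, not the root, and without immediate predecessor, against (ii). So $b$ consists of at most countably many elements outside $U$ and, by maximality, at most one element of $U$. A minimal element $z\notin U$ of $T\setminus b$ is not the root, so its immediate predecessor is in $b$; by (iii) there are countably many such $z$. A minimal element $z\in U$ of $T\setminus b$ has $\mathrm{pred}(z)\subseteq b\setminus U$, and $\mathrm{pred}(z)$ is infinite by (i). Since $b\setminus U$ then has order type $\omega$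 and $\mathrm{pred}(z)$ is an infinite initial segment of it, $\mathrm{pred}(z)=b\setminus U$. By (iv) there is at most one such $z$. So $P$ has only countably many internal nodes and stubs, and does not fulfil $\kappa$.

In the example the uncountable set sits on $\aleph_1$ branches of a countable binary skeleton. The next section shows how to build a blueprint of this shape with a prescribed value.

## A binary skeleton with $\aleph_1$ capped branches

Let $\sigma\in S\subseteq\Theta$. Let $Y$ be a stubbed tree with internal root and labels in $S$, with three distinct stubs $y_0,y_1,y_2$ labelled $\sigma$. Let $\Phi\ne\emptyset$ be a set with a function $\lambda:\Phi\to S$. We want to iterate $Y$ at $y_0$ and $y_1$ along the whole binary tree, and then put $\Phi$ as a set of stubs on top of $\aleph_1$ branches. The stub $y_2$ is a spare copy; it is never replaced, and it will keep the promises that the replaced stubs made.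

**Definition (one branch).** For $\beta\in2^\omega$, $Y_\beta$ is obtained from copies $Y^{(i)}$ ($i<\omega$) of $Y$ by substituting $Y^{(i+1)}$ for the stub $y^{(i)}_{\beta(i)}$ of $Y^{(i)}$, for all $i$, and putting the elements of $\Phi$, as stubs, exactly above the chain of all nodes lying below the root of some $Y^{(i)}$.

This is a stubbed tree: the predecessors of $t\in\Phi$ form an $\omega$-sum of well-orders. Assume:

* (P1) $E_n(Y)=\sigma$;
* (P2) $E_k(Y;y_0,\eta)=E_k(Y;y_1,\eta)=E_k(Y;y_2,\eta)$ for all $k<n$, $\eta\in\Theta_k^\bullet$;
* (P3) $\sigma(E_k(Y_\beta;t,\eta))=\infty$ whenever $k<n$, $\beta\in2^\omega$, $t\in\Phi$, $\eta\in\Theta_k^\bullet$ and $\lambda(t)(\eta)\ge1$.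

Condition (P3) says that whatever type appears on top of a branch, $\sigma$ already promises uncountably many points of that type; so capping uncountably many branches does no harm.

**Definition (all branches).** Fix $\mathcal Y\subseteq2^\omega$ with $|\mathcal Y|=\aleph_1$. Let $H$ be the stubbed tree obtained from copies $Y^u$ of $Y$ ($u\in2^{<\omega}$, with root $r_u$) by substituting $Y^{u0},Y^{u1}$ for $y^u_0,y^u_1$, and putting, for each $\beta\in\mathcal Y$, a copy $\{(\beta,t):t\in\Phi\}$ of $\Phi$ as stubs, with labels $\lambda(t)$, on top of the branch through $r_{\beta|0}<r_{\beta|1}<\cdots$.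

**Lemma 3.** Under (P1)–(P3), $E_n(H)=\sigma$, and $E_k(H;(\beta,t),\eta)=E_k(Y_\beta;t,\eta)$ for all $k<n$, $\beta\in\mathcal Y$, $t\in\Phi$, $\eta\in\Theta_k^\bullet$.

*Proof.* Let $H_u=H_{\ge r_u}$.

**Step 1: two ways to see $H_u$ as a substitution.**

* (a) $H_u=Y[y_0:=H_{u0},\,y_1:=H_{u1}]$.
* (b) If $u\frown\beta'=\beta\in\mathcal Y$, then $H_u$ arises from $Y_{\beta'}$, with $t\in\Phi$ renamed $(\beta,t)$, by substituting trees $H_{u'}$ for the remaining copies of $y_0,y_1$. Namely, identify $Y^{(i)}$ with the copy of $Y$ at $u_i=u\frown(\beta'|i)$; the stub $y^{(i)}_{1-\beta'(i)}$, labelled $\sigma$, is replaced by $H_{u'}$ with $u'=u_i\frown(1-\beta'(i))$.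

We show $E_j(H_u)=\sigma|j$ for all $u$ by induction on $j$; $j=0$ is trivial. Assume it for $j=k<n$. Then Lemma 1 with $m=k$ applies to (a) and (b), since all replaced stubs have label $\sigma$. The first component of $E_{k+1}(H_u)$ is $E_k(H_u)=\sigma|k$. Fix $\tau\in\Theta_k^\bullet$ and let $h_u(\tau)=E_{k+1}(H_u)^*(\tau)$, which is the sum of the weights of the moves $\mu$ (from the empty configuration of level $k+1$) with $E_k(H_u;\mu)=\tau$. We must show $h_u(\tau)=\sigma(\tau)$.

**Step 2: $h_u(\tau)\le\sigma(\tau)$.** We look at the possible sources of weight.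

(i) *Let $\mu$ be a move of $H_u$ of weight $w>0$ at an internal node or a stub belonging to some $Y^{u'}$, $u'\supseteq u$. Then $\sigma(E_k(H_u;\mu))\ge w$.* Induction on $|u'|-|u|$, for all $u$ at once. If $u'=u$, then $\mu$ is a move of $Y$ of the same weight, with the same result by (S2) for (a); now (1) for $Y$ and (P1) give the claim. Otherwise $\mu$ is a move of some $H_{ui}$, $i<2$. Let $\tau'=E_k(H_{ui};\mu)$. By induction $\sigma(\tau')\ge w$, so the move $(y_i,\tau')$ of $Y$ has weight $\ge w$. By (S3), $E_k(H_u;\mu)=E_k(Y;y_i,\tau')$; use (1) for $Y$.

(ii) *If uncountably many moves as in (i) give $\tau$, then $\sigma(\tau)=\infty$.* As $2^{<\omega}$ is countable, uncountably many of them belong to one $Y^{u'}$, and we use induction on $|u'|-|u|$. If $u'=u$, they are moves of $Y$ of positive weight giving $\tau$, and (1) for $Y$ gives $\infty$. Otherwise they lie in one $H_{ui}$, and uncountably many have the same $\tau'=E_k(H_{ui};\mu)$. By induction $\sigma(\tau')=\infty$, so the move $(y_i,\tau')$ of $Y$ has weight $\infty$ and result $\tau$, and (1) gives $\sigma(\tau)=\infty$.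

(iii) *If a move $((\beta,t),\eta)$ of positive weight gives $\tau$, then $\sigma(\tau)=\infty$.* Write $\beta=u\frown\beta'$. By (b) and (S2), $\tau=E_k(Y_{\beta'};t,\eta)$; here $\lambda(t)(\eta)\ge1$, so (P3) applies.

If $h_u(\tau)\ge1$, some move of positive weight gives $\tau$, and $\sigma(\tau)\ge1$ by (i) or (iii). If $h_u(\tau)=\infty$, then a move at some cap $(\beta,t)$ gives $\tau$ with positive weight, or a move as in (i) of weight $\infty$ does, or uncountably many moves as in (i) do. In each case $\sigma(\tau)=\infty$.

**Step 3: $h_u(\tau)\ge\sigma(\tau)$.** By (1) for $Y$ and (P1), $\sigma(\tau)$ is the sum of the weights of the moves of $Y$ giving $\tau$. Consider a move $(y_i,\eta)$ with $i<2$ giving $\tau$. By (P2) and $\lambda(y_i)=\lambda(y_2)=\sigma$, the move $(y_2,\eta)$ has the same weight and the same result. There are only finitely many moves at $y_0,y_1$. Deleting finitely many terms from a weight sum, each of whose weights also occurs among the remaining terms, does not change the sum. So the moves giving $\tau$ that are not at $y_0,y_1$ already have weight sum $\sigma(\tau)$. By (S2) for (a) these are moves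 of $H_u$ with the same weight and the same result. Hence $h_u(\tau)\ge\sigma(\tau)$.

So $E_{k+1}(H_u)=\sigma|(k+1)$, and the induction gives $E_n(H_u)=\sigma$ for all $u$. The case $u=\emptyset$ is the first statement. Now Lemma 1 with $m=n$ applies to (b) with $u=\emptyset$, and (S2) is the second statement. ∎

## Segments as words of length below $\omega_2$

We now need an algorithm that tells which types of caterpillars exist. A caterpillar will be read as a transfinite word, and types of words will be computed by composition.

**Definition (segment).** A segment is a structure $W=(W,<,I,(U_i)_{i\le\ell},(Z_\zeta)_{\zeta\in\Theta})$, possibly empty, where $<$ is a strict partial order, $W=I\sqcup\bigsqcup_\zeta Z_\zeta$, $U_i\subseteq I$, and: $x<y$ implies $x\in I$; $I$ is well-ordered by $<$; and $\{x:x<y\}$ is an initial segment of $I$ for every $y$. Elements of $Z_\zeta$ are called stubs with label $\zeta$. $\langle\zeta\rangle$ is the one-stub segment with label $\zeta$.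

A caterpillar is the same thing as a segment with a least element, this element lying in $I$. Indeed, in a caterpillar the internal nodes are well-ordered, and, stubs being maximal, the predecessors of any element form an initial segment of $I$; conversely, in such a segment all sets of predecessors are well-ordered and stubs are maximal.

**Definition (sum).** For segments $W_\alpha$ ($\alpha<\gamma$), $\sum_{\alpha<\gamma}W_\alpha$ is the disjoint union, with $x<y$ iff $x<y$ in some $W_\alpha$, or $x\in I(W_\alpha)$, $y\in W_\beta$ and $\alpha<\beta$.

This is again a segment: its internal part is the ordinal sum of the $I(W_\alpha)$, and the predecessors of $y\in W_\beta$ are those in $W_\beta$ together with $\bigcup_{\alpha<\beta}I(W_\alpha)$. Summation is associative. For example, if $i$ is a one-element segment with an internal element, then in $i+\langle\zeta\rangle$ the stub is above $i$, whereas in $\langle\zeta\rangle+i$ the two elements are incomparable. The sum of $\omega$ internal letters followed by $\langle\zeta\rangle$ is an $\omega$-chain with a stub on top.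

Types $\mathrm{tp}_k$ of segments are taken in the finite language of segments. For a segment type $t$ of level $n$ (with $D=\emptyset$) and $\eta$ of level $k<n$ in the variable $v_{n-k}$, put $t(\eta)=(t|(k+1))^*(\eta)$, as before.

**Definition (composition).** For disjoint $D_1,D_2\subseteq\{v_1,\dots,v_{n-k}\}$ and formal types $\theta_i\in\Theta_k^{D_i}$ in the segment language, define $\theta_1\oplus\theta_2\in\Theta_k^{D_1\cup D_2}$ as follows. For $k=0$ keep both tables and declare, for $u\in D_1$, $w\in D_2$: $u\ne w$, $w\not<u$, and $u<w$ iff $\theta_1$ says $I(u)$. For level $k+1$: $(\theta_1\oplus\theta_2)^-=\theta_1^-\oplus\theta_2^-$ and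
$$(\theta_1\oplus\theta_2)^*(\tau)=\sum_{\eta:\ \eta\oplus\theta_2^-=\tau}\theta_1^*(\eta)+\sum_{\eta:\ \theta_1^-\oplus\eta=\tau}\theta_2^*(\eta).$$

So $\oplus$ is computable and $(\theta_1\oplus\theta_2)|j=(\theta_1|j)\oplus(\theta_2|j)$.

**Lemma 4.**
(a) $\mathrm{tp}_k(W_1+W_2,a_1\cup a_2)=\mathrm{tp}_k(W_1,a_1)\oplus\mathrm{tp}_k(W_2,a_2)$. Hence $\oplus$ is associative on types of segments.
(b) $\mathrm{tp}_n(\sum_{i<\omega}W_i)$ is determined by $(\mathrm{tp}_n(W_i))_{i<\omega}$. If all $\mathrm{tp}_n(W_i)=e$ and $e\oplus e=e$, it is computable from $e$; write $e^\omega$.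
(c) Let $W=\sum_{\nu<\omega_1}V_\nu$, $W_{[\alpha,\beta)}=\sum_{\alpha\le\nu<\beta}V_\nu$, let $J\subseteq\omega_1$ be unbounded, and let $\mathrm{tp}_n(W_{[\alpha,\beta)})=t$ for all $\alpha<\beta$ in $J$. Then for $\alpha\in J$ the type $\mathrm{tp}_n(W_{[\alpha,\omega_1)})$ depends only on $t$ and is computable from $t$; write $t^{\omega_1}$.
(d) For a caterpillar $P$ and a configuration $c=(D,a,\xi)$ of level $k$, $E_k(P,c)$ is computable from $\mathrm{tp}_k(P,a)$ (in the segment language) and the family of the $\xi_{a(v)}$ with $v\in D$, $a(v)\in Z$.

*Proof.* **Part (a): two summands.** Induction on $k$. For $k=0$: $x\in W_1$ and $y\in W_2$ satisfy $x<y$ iff $x\in I$, and never $y<x$ or $x=y$. Step: the first components agree by induction. A new point lies in $W_1$ or in $W_2$. A point $x\in W_1$ with $\mathrm{tp}_k(W_1,a_1\cup\{(v,x)\})=\eta$ yields, by induction, the type $\eta\oplus\mathrm{tp}_k(W_2,a_2)$, and $\mathrm{tp}_{k+1}(W_1,a_1)^*(\eta)$ is the weight of the set of these $x$. The case $x\in W_2$ is similar. Associativity of $\sum$ gives the formula. Associativity of $\oplus$ on types of segments, also with parameters,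 follows from associativity of $+$.

**Part (b): $\omega$ summands.** Let $a_i$ be the part of $a$ in $W_i$. By induction on $k$, $\mathrm{tp}_k(\sum_iW_i,a)$ is determined by the sequence $(\mathrm{tp}_k(W_i,a_i))_i$. The case $k=0$ is as in (a). Step: the sequence of level $k+1$ determines the one of level $k$, hence the first component. The second component at $\tau$ is the sum of $\mathrm{tp}_{k+1}(W_i,a_i)^*(\eta)$ over all $(i,\eta)$ for which this weight is nonzero and replacing the $i$-th entry of $(\mathrm{tp}_k(W_j,a_j))_j$ by $\eta$ yields a sequence determining $\tau$. Only realized $\eta$ occur here, and by the induction hypothesis the result does not depend on the point realizing $\eta$.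

Now let all types be $e=e\oplus e$ and $t_k=\mathrm{tp}_k(\sum_iW_i)$. Every tail $\sum_{j>i}W_j$ is also an $\omega$-sum of segments of type $e$, so it has $k$-type $t_k$; and $W_0+\dots+W_{i-1}$ has type $e$ for $i\ge1$. By (a), a point $x$ in the $i$-th summand with $\mathrm{tp}_k(W_i,x)=\eta$ has type $\eta\oplus t_k$ if $i=0$, and $(e|k)\oplus\eta\oplus t_k$ if $i\ge1$. Therefore $t_0$ is the empty table, $t_{k+1}^-=t_k$, and $t_{k+1}^*(\tau)$ is the sum of the $e(\eta)$ over the $\eta$ with $\eta\oplus t_k=\tau$ plus the sum of the $e(\eta)$ over the $\eta$ with $(e|k)\oplus\eta\oplus t_k=\tau$. Countably many repetitions of a weight do not change the sum. Here $\eta$ ranges over the types with $e(\eta)\geq 1$, all realized. This computes $t_n=e^\omega$ from $e$.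

**Part (c): $\omega_1$ summands.** $J$ has three elements $\alpha<\beta<\gamma$, so $t\oplus t=t$. We show by induction on $k$ that $\mathrm{tp}_k(W_{[\alpha,\omega_1)})=s_k$ for all $\alpha\in J$, with $s_k$ computed from $t$; $s_0$ is the empty table. Given $s_k$, let $\alpha\in J$ and let $\alpha'$ be the next element of $J$. Every $x\in W_{[\alpha,\omega_1)}$ lies in $W_{[\alpha,\beta)}$ for some $\beta\in J$, $\beta>\alpha$, and by (a) its type in $W_{[\alpha,\omega_1)}$ is $\eta\oplus s_k$ with $\eta=\mathrm{tp}_k(W_{[\alpha,\beta)},x)$. Hence $\tau$ occurs iff $\tau=\eta\oplus s_k$ for some $\eta$ with $t(\eta)\ge1$. We claim that $\tau$ occurs uncountably often iff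

* (i) $\tau=\eta\oplus s_k$ for some $\eta$ with $t(\eta)=\infty$, or
* (ii) $\tau=(t|k)\oplus\eta'\oplus s_k$ for some $\eta'$ with $t(\eta')\ge1$.

Suppose $\tau$ occurs uncountably often. If it does so in $W_{[\alpha,\alpha')}$, then (i) holds, since there are finitely many $\eta$. Otherwise it occurs at some $x\in W_{[\alpha',\beta)}$ with $\alpha'<\beta\in J$. As $W_{[\alpha,\omega_1)}=W_{[\alpha,\alpha')}+W_{[\alpha',\beta)}+W_{[\beta,\omega_1)}$, (ii) holds with $\eta'=\mathrm{tp}_k(W_{[\alpha',\beta)},x)$. Conversely, (i) gives uncountably many points in $W_{[\alpha,\alpha')}$. Given (ii), consider any $\delta\in J$ with $\delta\ge\alpha'$, and let $\delta^+$ be its successor in $J$. Since $W_{[\alpha,\delta)}$ and $W_{[\delta,\delta^+)}$ have type $t$, the latter contains a point of type $\eta'$, and its type in $W_{[\alpha,\omega_1)}$ is $(t|k)\oplus\eta'\oplus s_k=\tau$. There are uncountably many such $\delta$, and the intervals are disjoint. So the second component of $\mathrm{tp}_{k+1}(W_{[\alpha,\omega_1)})$, hence $s_{k+1}$, is computable from $t$ and independent of $\alpha$ and $W$.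

**Part (d): from the segment type to the value.** Induction on $k$. For $k=0$ the table $\mathrm{tp}_0(P,a)$ shows which $a(v)$ are stubs, the equalities, the order, and the $U_i$ on internal nodes; the rest is read from the given $\xi$'s. Now let $c$ have level $k+1$. The first component $E_k(P,c^-)$ is computable from $\mathrm{tp}_{k+1}(P,a)^-$ and the $\xi_z^-$. For the second component let $v=v_{n-k}$ and $g=\mathrm{tp}_{k+1}(P,a)^*$. We add up three contributions.

* Moves $y\in I$. For each $\tau'$ saying $I(v)$, the $y$ with $\mathrm{tp}_k(P,a\cup\{(v,y)\})=\tau'$ contribute $g(\tau')$ to the value $E_k(P,c\cdot y)$, which is computable from $\tau'$ and the $\xi_z^-$ by induction.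
* Moves $(z,\eta)$ with $z\notin a[D]$. For each $\tau'$ saying $Z_\zeta(v)$ and $v\ne w$ for all $w\in D$, and each $\eta\in\Theta_k^\bullet$: the weight of $(z,\eta)$ is $\zeta(\eta)$, because $\xi_z=\zeta|(k+1)$. The $z$ of type $\tau'$ contribute $g(\tau')\cdot\zeta(\eta)$ to the value $E_k(P,c\cdot(z,\eta))$, computable from $\tau'$, $\eta$ and the $\xi^-$ by induction.
* Moves $(z,\eta)$ with $z\in a[D]$. There is one such $z$ for each equality class of variables placed at stubs. With $w\in a^{-1}(z)$, $\mathrm{tp}_k(P,a\cup\{(v,z)\})$ is the unique $\tau'$ with $g(\tau')\ge1$ saying $v=w$. The move has weight $\xi_z^*(\eta)$, and its result is computable from $\tau'$, the $\xi^-$ at the other stubs, and $\eta$ at $z$, by induction. ∎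

For the next lemma recall the following about $\omega_1$. A club is an unbounded subset of $\omega_1$ containing all its limit points below $\omega_1$; two clubs intersect in a club. A set is stationary if it meets every club. Stationary sets are unbounded; the intersection of a stationary set with a club is stationary; if a stationary set is a finite union, one of the parts is stationary. The limit points of an unbounded set form a club, and for any $m:\omega_1\to\omega_1$ the set of $\delta$ with $m(\alpha)<\delta$ for all $\alpha<\delta$ is a club.

**Lemma 5.** Given $S\subseteq\Theta$, one can compute the sets of $n$-types of (i) nonempty segments, (ii) caterpillars, (iii) nonempty segments with $I=\emptyset$, each of cardinality $\le\aleph_1$ and with labels in $S$.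

*Proof.* **Step 1: segments are words.** Call one-element segments *letters*. Every nonempty segment $W$ with $|W|\le\aleph_1$ is a sum $\sum_{\alpha<\gamma}$ of letters with $1\le\gamma<\omega_2$. To see this, let $\rho(x)$ be the order type of $\mathrm{pred}(x)$ and well-order $W$ by $\rho$. Among elements with equal $\rho$, at most one is internal, as internal elements are comparable; put the stubs first, in some well-order, and then the internal element. A well-order of a set of size $\le\aleph_1$ has type $<\omega_2$. Let $x\in I$ and $y\ne x$. Since $\mathrm{pred}(y)$ is the initial segment of $I$ of length $\rho(y)$, and $x$ is the $\rho(x)$-th element of $I$ (counting from $0$), we have $x<y$ iff $\rho(x)<\rho(y)$. This holds iff $x$ precedes $y$ in the well-order, because among elements with the same $\rho$ the internal one comes last. So the order of $W$ is that of the sum of its letters. Conversely, sums of letters are segments.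

So for a finite alphabet $\Lambda$ of letters we must compute the set $\mathcal W_\Lambda$ of types of words over $\Lambda$ of length $\gamma$, $1\le\gamma<\omega_2$. For (i) take all stub letters with labels in $S$ and all $2^\ell$ internal letters; for (iii) only the stub letters. The types of caterpillars in (ii) are the $\iota$ and $\iota\oplus\theta$, with $\iota$ the type of an internal letter and $\theta$ as in (i), since the least element of a caterpillar lies below all other elements and these form a segment.

**Step 2: the closure.** Let $\mathcal C$ be the smallest set containing the types of letters of $\Lambda$ and closed under $\oplus$, under $e\mapsto e^\omega$ for $e\oplus e=e$, and under $t\mapsto t^{\omega_1}$ for $t\oplus t=t=t^\omega$. There are finitely many formal types, so $\mathcal C$ is computable by Lemma 4. We show $\mathcal C=\mathcal W_\Lambda$.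

**Step 3: $\mathcal C\subseteq\mathcal W_\Lambda$.** The closure under the first two operations is clear, by concatenating words (lengths stay below $\omega_2$). For the last, let $t\oplus t=t=t^\omega$ and $W=\sum_{\nu<\omega_1}V_\nu$ with all $V_\nu$ equal to a word of type $t$. By induction on the order type, every sum over a nonempty countable interval has type $t$: successors via $t\oplus t=t$, and limits, which have cofinality $\omega$, via $t^\omega=t$. So Lemma 4(c) applies with $J=\omega_1$, and $W$ has type $t^{\omega_1}$.

**Step 4: $\mathcal W_\Lambda\subseteq\mathcal C$.** Induction on the length $\gamma$ of a word. The case $\gamma=1$ is clear, and $\gamma=\delta+1$ with $\delta\ge1$ follows using $\oplus$.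

*Cofinality $\omega$.* Take a cofinal sequence and color pairs by the type of the interval between them. By Ramsey's theorem there are $0<\gamma_0<\gamma_1<\cdots\to\gamma$ such that all intervals $[\gamma_i,\gamma_j)$, $i<j$, of the word have the same type $e$. Then $e\oplus e=e$, and the type of the word is $\theta_0\oplus e^\omega$ with $\theta_0$ the type of $[0,\gamma_0)$. By induction $\theta_0,e\in\mathcal C$.

*Cofinality $\omega_1$.* Let $(\gamma_\alpha)_{\alpha<\omega_1}$ be continuous, increasing, cofinal in $\gamma$, with $\gamma_0=0$. For $\alpha<\beta$ let $f(\alpha,\beta)\in\mathcal C$ be the type of $[\gamma_\alpha,\gamma_\beta)$, which is in $\mathcal C$ by induction. Put $\alpha\sim\beta$ iff $f(\alpha,\zeta)=f(\beta,\zeta)$ for some $\zeta>\alpha,\beta$. Then equality holds for all larger $\zeta'$ as well, since $f(\alpha,\zeta')=f(\alpha,\zeta)\oplus f(\zeta,\zeta')$. So $\sim$ is an equivalence relation. It has finitely many classes: for finitely many pairwise inequivalent $\alpha$'s and $\zeta$ above all of them, the values $f(\alpha,\zeta)$ are distinct elements of the finite set $\mathcal C$. Hence some class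 $J_0$ is stationary. Fix $\alpha_0\in J_0$. For $\alpha\in J_0$ let $m(\alpha)>\alpha,\alpha_0$ be such that $f(\alpha,\zeta)=f(\alpha_0,\zeta)$ for all $\zeta\ge m(\alpha)$. For some $t$ the set $J_1=\{\zeta\in J_0:\zeta>\alpha_0,\ f(\alpha_0,\zeta)=t\}$ is stationary. Let $J$ be the set of $\delta\in J_1$ with $m(\alpha)<\delta$ for all $\alpha\in J_0\cap\delta$. It is the intersection of $J_1$ with a club, hence stationary.

For $\alpha<\beta$ in $J$ we have $\alpha\in J_0\cap\beta$, so $m(\alpha)<\beta$ and $f(\alpha,\beta)=f(\alpha_0,\beta)=t$. In particular $t\oplus t=t$. The limit points of $J$ form a club, so some $\delta\in J$ is a limit of elements of $J$. Taking $\delta_0<\delta_1<\cdots$ in $J$ converging to $\delta$, continuity gives $t=f(\delta_0,\delta)=t^\omega$. Now Lemma 4(c) applies with $V_\nu$ the subword $[\gamma_\nu,\gamma_{\nu+1})$; by continuity $W_{[\alpha,\beta)}$ is the subword $[\gamma_\alpha,\gamma_\beta)$. So the type of the word is $f(0,\min J)\oplus t^{\omega_1}\in\mathcal C$, where $\min J>\alpha_0\ge0$. ∎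

## Good sets

Now we describe two finite recipes for keeping a claim: a caterpillar, or a binary skeleton assembled from a few segments. In the second recipe, $p$ is a stem leading to a point of type $\sigma_0$; $A$ leads from there to a fork with two sides of types $\lambda_0,\lambda_1$; and $C_0,C_1$ lead on the two sides to new points of type $\sigma_0$. The segments $e_0,e_1$ are the two routes from one point of type $\sigma_0$ to the next, with the side not taken recorded as a stub. The two routes must look alike and be idempotent.

**Definition (good).** $S\subseteq\Theta$ is good if for every $\sigma\in S$, $Cl(\sigma)\ne\emptyset$ and every $\kappa=(k,\tau,m)\in Cl(\sigma)$ satisfies (A) or (B):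

(A) There is a caterpillar $P$, $|P|\le\aleph_1$, with labels in $S$ and $E_n(P)=\sigma$, fulfilling $\kappa$.

(B) $m=\infty$, and there are $\sigma_0\in S$, $\lambda_0,\lambda_1\in\Theta$, and segments $p,A,C_0,C_1,\Phi$ of size $\le\aleph_1$ with labels in $S$, where $p,A$ are caterpillars, each $C_i$ is empty or a caterpillar, and $\Phi\ne\emptyset$ consists of stubs only, such that

* (B1) $E_n(p+\langle\sigma_0\rangle)=\sigma$;
* (B2) $E_n(A+\langle\lambda_0\rangle+\langle\lambda_1\rangle)=\sigma_0$ and $E_n(C_i+\langle\sigma_0\rangle)=\lambda_i$ for $i=0,1$;
* (B3) for $e_0=A+\langle\lambda_1\rangle+C_0$ and $e_1=A+\langle\lambda_0\rangle+C_1$: $\mathrm{tp}_n(e_0)=\mathrm{tp}_n(e_1)=:e$ and $e\oplus e=e$;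
* (B4) for $K=\sum_{i<\omega}e_0$ and all $j<n$, $t\in\Phi$, $\eta\in\Theta_j^\bullet$ with $\lambda(t)(\eta)\ge1$: $\sigma_0(E_j(K+\Phi;t,\eta))=\infty$;
* (B5) for some $t\in\Phi$ and $\eta\in\Theta_k^\bullet$ with $\lambda(t)(\eta)\ge1$: $E_k(p+\langle\sigma_0\rangle;\,p^*,\,E_k(K+\Phi;t,\eta))=\tau$, where $p^*$ is the last stub.

As $A$ is a caterpillar, so are $e_0,e_1,K,K+\Phi$. If $C_i=\emptyset$, then $C_i+\langle\sigma_0\rangle=\langle\sigma_0\rangle$ is a one-stub tree, with value $\sigma_0$.

**Lemma 6.** Goodness of $S$ is decidable, uniformly in $n,\ell,S$.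

*Proof.* We show that all conditions are computable from $\sigma_0,\lambda_0,\lambda_1$ and the $n$-types of $P$, respectively of $p,A,C_0,C_1,\Phi$, with "empty" as an additional possibility for $C_i$. The available $n$-types are computed by Lemma 5, so this leaves a finite search.

$E_n$ of a caterpillar is computable from its $n$-type by Lemma 4(d) with $D=\emptyset$, and $n$-types of finite sums by Lemma 4(a). This handles the values required in (A), and (B1)–(B3); for $C_i=\emptyset$ the second part of (B2) says $\lambda_i=\sigma_0$.

For fulfilling, let $\pi=\mathrm{tp}_n(P)$. The caterpillar $P$ fulfils $(k,\tau,1)$ iff there is $\tau'$ saying $I(v)$ with $\pi(\tau')\ge1$ for which Lemma 4(d) yields the value $\tau$. It fulfils $(k,\tau,\infty)$ iff there is such a $\tau'$ with $\pi(\tau')=\infty$, or there are $\tau'$ saying $Z_\zeta(v)$ with $\pi(\tau')=\infty$ and $\eta$ with $\zeta(\eta)\ge1$ for which Lemma 4(d) yields the value $\tau$. In the last case we use that there are finitely many pairs $\tau',\eta$, so uncountably many stubs share one pair.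

For (B4) and (B5), Lemma 4(a),(b) gives $\mathrm{tp}_j(K+\Phi,t)=(e^\omega|j)\oplus\mathrm{tp}_j(\Phi,t)$. The types $\mathrm{tp}_j(\Phi,t)$, $t\in\Phi$, are exactly those on which $(\mathrm{tp}_n(\Phi)|(j+1))^*$ is nonzero, and they show the label $\lambda(t)$. Now $E_j(K+\Phi;t,\eta)$ is computed by Lemma 4(d). Similarly $\mathrm{tp}_k(p+\langle\sigma_0\rangle,p^*)=\mathrm{tp}_k(p)\oplus\mathrm{tp}_k(\langle\sigma_0\rangle,p^*)$, and Lemma 4(d) applies. ∎

**Proposition 7.** If $S$ is good, then $S\subseteq S_{real}$.

*Proof.* By Lemma 2 it suffices to find, for $\sigma\in S$ and $\kappa\in Cl(\sigma)$, a stubbed tree $P_{\sigma,\kappa}$ with internal root, labels in $S$ and value $\sigma$, fulfilling $\kappa$. In case (A) take $P$. Assume (B).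

**Step 1: the repeating piece $Y$.** Let $F=A+\langle\lambda_0\rangle+\langle\lambda_1\rangle$ with last stubs $z_0,z_1$, labelled $\lambda_0,\lambda_1$. Let $\hat C_i=C_i+\langle\sigma_0\rangle$ with last stub $s_i$, and let
$$F'=F[z_0:=\hat C_0,\,z_1:=\hat C_1],\qquad Y=F'[s_1:=F'].$$
By (B2) and (S1), $E_n(F')=E_n(F)=\sigma_0$; since $s_1$ has label $\sigma_0=E_n(F')$, also $E_n(Y)=\sigma_0$. The stubs $z_0,z_1$ have disappeared, so all labels in $F'$ and $Y$ are in $S$. The root of $Y$ is internal, because $A$ is a caterpillar. Let $y_0$ be the outer $s_0$, and let $y_1,y_2$ be the stubs $s_0,s_1$ of the inner copy of $F'$; these are three distinct stubs labelled $\sigma_0$. We verify (P1)–(P3) for $\sigma_0$ in place of $\sigma$. (P1) has just been shown.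

**Step 2: (P2).** We have $F[z_0:=\hat C_0]=e_0+\langle\sigma_0\rangle$ with last stub $s_0$: in both, $z_1$ and all of $\hat C_0$ lie above all of $I(A)$, they are not related to the stubs of $A$, and $z_1$ is incomparable to $\hat C_0$. Likewise $F[z_1:=\hat C_1]=e_1+\langle\sigma_0\rangle$ with last stub $s_1$. By (S1), $E_n(e_i+\langle\sigma_0\rangle)=E_n(F)=\sigma_0$. Moreover
$$F'=(e_0+\langle\sigma_0\rangle)[z_1:=\hat C_1]=(e_1+\langle\sigma_0\rangle)[z_0:=\hat C_0].$$

For a caterpillar $W$ of type $e$, $\mathrm{tp}_k(W+\langle\sigma_0\rangle,\text{last stub})$ depends only on $e$ by Lemma 4(a). Hence by Lemma 4(d) the value $E_k(W+\langle\sigma_0\rangle;\text{last stub},\eta)=:\varepsilon(\eta)$ depends only on $e$ and $\eta\in\Theta_k^\bullet$. Both $e_0$ and $e_1$ have type $e$ by (B3). So (S2), applied to the two displayed descriptions of $F'$, gives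
$$E_k(F';s_0,\eta)=E_k(F';s_1,\eta)=\varepsilon(\eta).$$

Next, $\varepsilon(\varepsilon(\eta))=\varepsilon(\eta)$. Substitute $e_0+\langle\sigma_0\rangle$, whose value is $\sigma_0$, for the last stub of $e_0+\langle\sigma_0\rangle$. The result is $e_0+e_0+\langle\sigma_0\rangle$. By (S3) its value at the last stub with $\eta$ is $\varepsilon(\varepsilon(\eta))$; on the other hand $e_0+e_0$ is a caterpillar of type $e\oplus e=e$, so this value is $\varepsilon(\eta)$.

Now $Y=(e_0+\langle\sigma_0\rangle)[z_1:=\hat C_1[s_1:=F']]$ with $E_n(\hat C_1[s_1:=F'])=E_n(\hat C_1)=\lambda_1$, so $E_k(Y;y_0,\eta)=\varepsilon(\eta)$ by (S2). For $i=1,2$, (S3) for $Y=F'[s_1:=F']$ gives $E_k(Y;y_i,\eta)=E_k(F';s_1,\varepsilon(\eta))=\varepsilon(\varepsilon(\eta))=\varepsilon(\eta)$. This is (P2).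

**Step 3: (P3).** We follow the branch $\beta$ and see a caterpillar. Let $K_\beta=\sum_{i<\omega}g_i$ with $g_i=e_0$ if $\beta(i)=0$ (the branch passes to the outer $s_0$) and $g_i=e_1+e_0$ if $\beta(i)=1$ (it passes through the outer $s_1$ to the inner $s_0$). The nodes of $Y^{(i)}$ below the stub at which $Y^{(i+1)}$ is placed are exactly the internal nodes of $g_i$. So $Y_\beta$ is obtained from $K_\beta+\Phi$ by substitutions at the stubs $z_0,z_1$ left at the forks: for $\beta(i)=0$ the stub $z_1$ is replaced by $\hat C_1[s_1:=F']$; for $\beta(i)=1$ the outer $z_0$ is replaced by $\hat C_0$ and the inner $z_1$ by $\hat C_1$. The values of these are $\lambda_1,\lambda_0,\lambda_1$, equal to the labels. By (S2), $E_k(Y_\beta;t,\eta)=E_k(K_\beta+\Phi;t,\eta)$. All $g_i$ have type $e$ (as $e\oplus e=e$), so $\mathrm{tp}_n(K_\beta)=e^\omega=\mathrm{tp}_n(K)$ by Lemma 4(b), and Lemma 4(a),(d) gives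
$$E_k(Y_\beta;t,\eta)=E_k(K_\beta+\Phi;t,\eta)=E_k(K+\Phi;t,\eta).$$
Now (B4) gives (P3).

**Step 4: the blueprint.** Lemma 3 gives $H$ with $E_n(H)=\sigma_0$ and labels in $S$. Put $P=(p+\langle\sigma_0\rangle)[p^*:=H]$. Then $E_n(P)=\sigma$ by (B1) and (S1), the root is internal, and the labels are in $S$. Take $t,\eta$ from (B5). By (S3), Lemma 3 and the last display,
$$E_k(P;(\beta,t),\eta)=E_k(p+\langle\sigma_0\rangle;\,p^*,\,E_k(H;(\beta,t),\eta))=E_k(p+\langle\sigma_0\rangle;\,p^*,\,E_k(K+\Phi;t,\eta))=\tau$$
for all $\aleph_1$ many $\beta\in\mathcal Y$, and $\lambda(t)(\eta)\ge1$. So $P$ fulfils $\kappa=(k,\tau,\infty)$. ∎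

## The realized types form a good set

It remains to find, inside an actual tree, a caterpillar or the ingredients of (B). Let $T$ be a rooted well-founded tree, $|T|\le\aleph_1$, and $\lambda(x)=\mathrm{tp}_n(T_{\ge x})$. First we name the part of $T$ that hangs off an interval.

**Definition (interval segments).** For $s<s'$ in $T$ let $w(s,s')$ be the segment with $I=\{u:s\le u<s'\}$ and with stubs all $z>s$ such that $z\not\le s'$ and $\mathrm{pred}(z)\subseteq\mathrm{pred}(s')$, labelled $\lambda(z)$, with the order and the $U_i$ (on $I$) of $T$. Put $f(s,s')=\mathrm{tp}_n(w(s,s'))$.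

It is a caterpillar with least element $s$: a stub $z$ cannot be below an internal node $u<s'$, nor below a stub $z'$, since then $z\in\mathrm{pred}(z')\subseteq\mathrm{pred}(s')$; and the predecessors of any element form an initial segment of $I$. We need two facts.
$$\text{For }s<s':\quad w(s,s')+\langle\lambda(s')\rangle\cong P(T_{\ge s},\{u:s\le u<s'\}),\ \text{with last stub }s'.\tag{5}$$
The stubs of the right side are the $z>s$ with $z\not<s'$ such that all $u$ with $s\le u<z$ are $<s'$. The last condition is equivalent to $\mathrm{pred}(z)\subseteq\mathrm{pred}(s')$, since any $u<z$ is comparable to $s$, and $u<s$ implies $u<s'$. One of these stubs is $s'$, lying above all internal nodes; the others satisfy $z\not\le s'$ and are exactly the stubs of $w(s,s')$.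
$$\text{For }s<s'<s'':\quad w(s,s'')=w(s,s')+w(s',s'').\tag{6}$$
The internal nodes agree, since elements below $s''$ are comparable to $s'$. Let $z$ be a stub of $w(s,s'')$. If $\mathrm{pred}(z)\subseteq\mathrm{pred}(s')$, it is a stub of $w(s,s')$, as $z\le s'$ would give $z\le s''$. Otherwise $\mathrm{pred}(z)$, an initial segment of the chain $\mathrm{pred}(s'')$ not contained in $\mathrm{pred}(s')$, contains $s'$; so $z>s'$ is a stub of $w(s',s'')$. Conversely, stubs of $w(s',s'')$ are stubs of $w(s,s'')$. Let $z$ be a stub of $w(s,s')$. Then $z\not\ge s'$: $z=s'$ is excluded by $z\not\le s'$, and $z>s'$ contradicts $\mathrm{pred}(z)\subseteq\mathrm{pred}(s')$. Moreover $z\not\le s''$: otherwise $z$ would be comparable to $s'$, so $z>s'$, which we just excluded. So $z$ is a stub of $w(s,s'')$, and the two parts are disjoint because all elements of $w(s',s'')$ are $\ge s'$.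

For the order, elements of $w(s',s'')$ are above all internal nodes of $w(s,s')$ and below none of them. None is below a stub $z$ of $w(s,s')$, since $\mathrm{pred}(z)\subseteq\mathrm{pred}(s')$. And no $x$ in $w(s',s'')$ is above such a $z$, since otherwise $z<s''$: if $x$ is internal, then $z<x<s''$; if $x$ is a stub, then $z\in\mathrm{pred}(x)\subseteq\mathrm{pred}(s'')$. This proves (6). Consequently $f(s,s'')=f(s,s')\oplus f(s',s'')$.

**Proposition 8.** $S_{real}$ is good.

*Proof.* Let $\sigma\in S_{real}$, say $\sigma=\mathrm{tp}_n(T)$ with $T$ as above and root $\varrho$. $Cl(\sigma)\ne\emptyset$, as the type of the root gives a claim with $k=0$, $m=1$. Let $\kappa=(k,\tau,m)\in Cl(\sigma)$ and $X=\{x\in T:\mathrm{tp}_k(T,x)=\tau\}$. As explained when we cut trees along paths, (A) holds if $m=1$. It also holds if $m=\infty$ and for some path $b$, $X\cap b$ is uncountable or uncountably many stubs of $P(T,b)$ meet $X$. So assume: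

*$m=\infty$ (so $X$ is uncountable), and for every path $b$, $X\cap b$ is countable and only countably many stubs of $P(T,b)$ meet $X$.*

We show (B).

**Step 1: a path that a countable submodel cannot capture.** Let $N\prec H(\chi)$ be countable, $\chi$ large regular, $T,X\in N$. Fix $x\in X\setminus N$ and let
$$b=\{u\in T:u\le u'\text{ for some }u'\in N\cap T\text{ with }u'\le x\}.$$
$b$ is a path: it is a downward closed subset of the chain $\{u:u\le x\}$ and contains $\varrho\in N$. Also $b\subseteq\mathrm{pred}(x)$, because $x\le u'\le x$ with $u'\in N$ would give $x\in N$.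
$$\text{If }d\in N\text{ is a path, then }b\not\subseteq d.\tag{7}$$
Suppose $b\subseteq d$. The set $X\cap d$ and the set of stubs of $P(T,d)$ meeting $X$ are countable members of $N$, so they are subsets of $N$. Hence $x\notin d$, and the stub $z\le x$ of $P(T,d)$, which meets $X$, lies in $N$. Thus $z\in b\subseteq d$, contradicting $z\notin d$.
$$\text{No }s\in T\cap N\text{ satisfies }s\ge u\text{ for all }u\in b.\tag{8}$$
Apply (7) to the path $\{u:u\le s\}\in N$.

**Step 2: a homogeneous cofinal sequence.** By (8) the countable chain $N\cap\{u:u\le x\}$, which is cofinal in $b$ and contains $\varrho$, has no maximum. Choose $\varrho<s_0<s_1<\cdots$ in it, cofinal in $b$. By Ramsey's theorem, passing to a subsequence (still cofinal), we may assume that $f(s_i,s_j)=e$ for all $i<j$ and $\lambda(s_i)=\sigma_0$ for all $i$. Then $e\oplus e=e$ by (6). Put $s=s_0\in N$.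

**Step 3: the fork.** We look for two different routes of type $e$. Let $R=\{u>s:f(s,u)=e,\ \lambda(u)=\sigma_0\}$. Then $R\in N$, as $e,\sigma_0$ are hereditarily finite, and $R$ contains $s_1,s_2,\dots$. If $R$ were a chain, its downward closure would be a path in $N$ containing $b$, contradicting (7). So there are incomparable $s',s''\in R$. Let
$$d=\{u:u\le s',\,u\le s''\}\ni s,\qquad z_0=\min(\{u:u\le s'\}\setminus d),\qquad z_1=\min(\{u:u\le s''\}\setminus d);$$
these exist because $s',s''\notin d$. As $d$ is downward closed, $\mathrm{pred}(z_0)=\mathrm{pred}(z_1)=d$: elements below $z_0$ are in $d$ by minimality, and an element of $d$ is comparable to $z_0$ and not above it. Moreover $z_0\ne z_1$, since otherwise $z_0\in d$. Put $\lambda_i=\lambda(z_i)$, and define the segments as follows.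

$A$ has internal nodes $\{u\in d:u\ge s\}$, and its stubs are the minimal elements of $T_{\ge s}\setminus d$ other than $z_0,z_1$, labelled by $\lambda$. It is a caterpillar with least element $s$. Since $z_0,z_1$ are also minimal in $T_{\ge s}\setminus d$ and lie above all its internal nodes, $A+\langle\lambda_0\rangle+\langle\lambda_1\rangle\cong P(T_{\ge s},d\cap T_{\ge s})$, and its value is $\lambda(s)=\sigma_0$ by (4).

$C_0=w(z_0,s')$, or $C_0=\emptyset$ if $z_0=s'$; and $C_1=w(z_1,s'')$, or $C_1=\emptyset$ if $z_1=s''$. If $z_0<s'$, then by (5) and $\lambda(s')=\sigma_0$, $C_0+\langle\sigma_0\rangle\cong P(T_{\ge z_0},\{u:z_0\le u<s'\})$, so its value is $\lambda_0$ by (4). If $z_0=s'$, then $\lambda_0=\sigma_0=E_n(\langle\sigma_0\rangle)$. Likewise for $C_1$. So (B2) holds.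

For (B3) we check $e_0=A+\langle\lambda_1\rangle+C_0\cong w(s,s')$. Since $\{u:s\le u<z_0\}=d\cap T_{\ge s}$, (5) gives
$$w(s,z_0)+\langle\lambda_0\rangle\cong P(T_{\ge s},d\cap T_{\ge s})\cong A+\langle\lambda_1\rangle+\langle\lambda_0\rangle$$
with $z_0$ the last stub. Deleting $z_0$, we get $w(s,z_0)\cong A+\langle\lambda_1\rangle$. If $z_0=s'$ this is the assertion; if $z_0<s'$, add $C_0=w(z_0,s')$ and use (6). Likewise $e_1\cong w(s,s'')$. Hence $\mathrm{tp}_n(e_0)=\mathrm{tp}_n(e_1)=e$, as $s',s''\in R$.

Let $p=w(\varrho,s)$. By (5), $p+\langle\sigma_0\rangle\cong P(T,\mathrm{pred}(s))$ with last stub $p^*=s$, and (4) gives (B1).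

**Step 4: what lies on top of $b$.** Let $\Phi$ be the set of all $z\in T$ with $\mathrm{pred}(z)=b$, as stubs labelled by $\lambda$. It is an antichain disjoint from $b$. It contains $t_0=\min(\{u:u\le x\}\setminus b)$, because the elements of $b$ lie below $x$, are comparable to $t_0$ and not above it, and $x\notin b$. Let $K'=\sum_{i<\omega}w(s_i,s_{i+1})$. We claim
$$P(T_{\ge s},b\cap T_{\ge s})=K'+\Phi.\tag{9}$$
The internal nodes agree, since the $s_i$ are strictly increasing and cofinal in $b$. Let $z$ be a stub of the left side: $z>s$, $z\notin b$, $\mathrm{pred}(z)\subseteq b$. If $\mathrm{pred}(z)=b$, then $z\in\Phi$. Otherwise take $u\in b\setminus\mathrm{pred}(z)$ and $i\ge1$ with $u\le s_i$. As $\mathrm{pred}(z)$ is a downward closed subset of the chain $b$, $\mathrm{pred}(z)\subseteq\mathrm{pred}(u)\subseteq\mathrm{pred}(s_i)$; and $z\not\le s_i$ since $z\notin b$. So $z$ is a stub of $w(s,s_i)$, hence by (6) of some $w(s_j,s_{j+1})$.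

Conversely, elements of $\Phi$ are stubs of the left side. If $z$ is a stub of $w(s_j,s_{j+1})$, then $z>s$ and $\mathrm{pred}(z)\subseteq\mathrm{pred}(s_{j+1})\subseteq b$. By (6), $z$ is a stub of $w(s_j,s_m)$ for all $m>j$, so $z\not\le s_m$ for all $m>j$, hence for all $m$, and $z\notin b$. So $z$ is a stub of the left side; it is not in $\Phi$, as $\mathrm{pred}(z)\subseteq\mathrm{pred}(s_{j+1})\ne b$.

The orders agree. Any two elements of $K'$ lie in some $w(s_0,s_m)$, so (6) applies to them. Elements of $\Phi$ have exactly $b$ as their set of predecessors, so they lie above the internal nodes and above no stub of $K'$. They are below no element of $b$, and below no stub of $K'$, since those have predecessors in $b$ only. This proves (9).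

Since $\mathrm{tp}_n(w(s_i,s_{i+1}))=e=\mathrm{tp}_n(e_0)$, we have $\mathrm{tp}_n(K')=e^\omega=\mathrm{tp}_n(K)$ for $K=\sum_{i<\omega}e_0$. Therefore $E_j(K+\Phi;t,\eta)=E_j(K'+\Phi;t,\eta)$ for all $j<n$, $t\in\Phi$, $\eta\in\Theta_j^\bullet$, by Lemma 4(a),(d).

**Step 5: (B4).** Let $j<n$, $t\in\Phi$, $\lambda(t)(\eta)\ge1$. Then some $u\ge t$ has $\mathrm{tp}_j(T_{\ge t},u)=\eta$, and by (4) for $T_{\ge s}$ together with (9), $\mathrm{tp}_j(T_{\ge s},u)=E_j(K'+\Phi;t,\eta)=:\tau'$. The set $X'=\{u'\in T_{\ge s}:\mathrm{tp}_j(T_{\ge s},u')=\tau'\}$ belongs to $N$, as $s\in N$. If it were countable, then $u\in X'\subseteq N$; but $u\ge t$ is above all of $b$, contradicting (8). So $X'$ is uncountable, that is, $\sigma_0(\tau')=\lambda(s)(\tau')=\infty$.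

**Step 6: (B5).** Let $t=t_0$ and $\eta=\mathrm{tp}_k(T_{\ge t_0},x)$; then $\lambda(t_0)(\eta)\ge1$. By (4) for $T_{\ge s}$ and (9), $E_k(K+\Phi;t_0,\eta)=\mathrm{tp}_k(T_{\ge s},x)$. By (4) for $T$ and the path $\mathrm{pred}(s)$, whose stub $s=p^*$ lies below $x$,
$$E_k(p+\langle\sigma_0\rangle;\,p^*,\,\mathrm{tp}_k(T_{\ge s},x))=\mathrm{tp}_k(T,x)=\tau.$$

All labels used are in $S_{real}$, in particular $\sigma_0\in S_{real}$, and all sizes are $\le\aleph_1$. So (B) holds. ∎

## The largest good set and the decision procedure

*Proof of the Theorem.* Given a sentence, let $n\ge1$ be at least the quantifier rank of its rooted version $(\exists x\exists y\;y<x)\to\varphi^\dagger$. By Proposition 8, $S_{real}$ is good, and by Proposition 7 it contains every good subset of $\Theta$. So $S_{real}$ is the largest good subset of $\Theta$. The set $\Theta$ is finite and computable from $n,\ell$, and goodness of each of its finitely many subsets is decidable by Lemma 6. Hence $S_{real}$ is computable from $n$ and $\ell$. By Fact 1, a sentence of quantifier rank $\le n$ holds in all rooted well-founded trees iff the evaluation procedure of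 Fact 1 returns "true" at every element of $S_{real}$, and this can be checked. With the reduction to rooted trees, this decides whether $\varphi$ holds in all well-founded trees expanded by arbitrary $U_1,\dots,U_\ell$. For $\ell=0$ it follows that the theory of well-founded trees in the logic with $Q_1$ is decidable. ∎
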